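\title{Rings over which modules with essential socle are direct sums of quasi-injective modules}

\begin{abstract}
We prove that a ring $R$ is right noetherian if every essential extension of a direct sum of simple right $R$-modules is a direct sum of quasi-injective modules. It suffices to assume this for direct sums of at most $\aleph_1$ simple modules. Over such a ring the injective hull of every simple module is noetherian and its subfactors have Goldie dimension at most two. The commutative rings with the property are exactly the artinian principal ideal rings. The test modules in the proof are built from almost disjoint families of subsets of $\mathbb N$.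
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $R$ is an associative ring with identity and ``module'' means unital right $R$-module. A module $M$ is \emph{quasi-injective} if every homomorphism from a submodule of $M$ into $M$ extends to an endomorphism of $M$. A module $M$ is an \emph{essential extension} of a submodule $N$, and $N$ is \emph{essential} in $M$, if every nonzero submodule of $M$ has nonzero intersection with $N$. We write $E(M)$ for the injective hull of $M$ and $\operatorname{Soc}M$ for its socle, the sum of all simple submodules. We study the following property of $R$.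
\begin{itemize}
\item[(P)] Every essential extension of a direct sum of simple modules is a direct sum of quasi-injective modules.
\end{itemize}
Let $(\mathrm P_{\aleph_1})$ be the same condition restricted to essential extensions of direct sums of at most $\aleph_1$ simple modules; it is implied by (P). If a direct sum $Z$ of simple modules is essential in $M$, then every simple submodule of $M$ meets $Z$ and so lies in $Z$; hence $Z=\operatorname{Soc}M$. Thus (P) is a condition on the modules with essential socle.

The property is a relative of a familiar description of noetherian rings. Over a right noetherian ring direct sums of injective modules are injective, so the largest essential extension of $Z=\bigoplus_iS_i$ splits as $E(Z)=\bigoplus_iE(S_i)$. Conversely, this splitting for all sequences of simple modules forces $R$ to be right noetherian; the short argument is recalled at the start of Section~\ref{sec:reduction}. Property (P) speaks about all modules between $Z$ and $E(Z)$, but it asks less of the summands: they are only quasi-injective, and nothing bounds their size. At the two ends of the interval it asks nothing at all. The module $E(Z)$ is injective, and $Z$ is quasi-injective because its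 submodules are direct summands, on whose complements a homomorphism can be extended by zero. So the argument just mentioned does not apply, and the following question, posed in \cite{source}, is a real one.

\medskip
\noindent\textbf{Question.} \emph{Is every ring with property \textup{(P)} right noetherian?}
\medskip

It is known that every ring with (P) is directly finite (that is, $xy=1$ implies $yx=1$), that a right non-singular ring with (P) has bounded index of nilpotence, and that a ring with (P) is right noetherian if in addition $R/J(R)$ is a von Neumann regular ring, where $J(R)$ is the Jacobson radical. These results suggest a positive answer. For instance, direct finiteness is a consequence of the noetherian condition: if $xy=1$, left multiplication by $x$ is a surjective endomorphism of the noetherian module $R$, hence injective, and $x(yx-1)=0$ gives $yx=1$. The answer is indeed yes, and our proof uses none of the partial results.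

\begin{theorem}\label{thm:main}
If $R$ satisfies \textup{(P)}, or only $(\mathrm P_{\aleph_1})$, then $E(S)$ is a noetherian module for every simple module $S$, and $R$ is right noetherian.
\end{theorem}

The second theorem describes how restrictive (P) is among noetherian rings. A module is \emph{uniform} if it is nonzero and any two nonzero submodules have nonzero intersection. A module has \emph{Goldie dimension} $\le n$ if it contains no direct sum of $n+1$ nonzero submodules, and Goldie dimension $n$ if $n$ is the least such number. A \emph{subfactor} of $E$ is a module $X/X'$ with $X'\subseteq X\subseteq E$.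

\begin{theorem}\label{thm:structure}
\begin{itemize}
\item[(a)] $R$ has \textup{(P)} if and only if $R$ is right noetherian and every module with essential socle is a direct sum of uniform, noetherian, quasi-injective modules.
\item[(b)] If $R$ has $(\mathrm P_{\aleph_1})$ and $S$ is simple, then every subfactor of $E(S)$ has Goldie dimension $\le 2$. The bound $2$ is attained.
\item[(c)] For commutative $R$ the following are equivalent: \textup{(P)}; $(\mathrm P_{\aleph_1})$; $R$ is an artinian principal ideal ring. In particular a noetherian ring need not have \textup{(P)}, as $\mathbb Z$ shows, and the converse of Theorem~\ref{thm:main} fails, as $k[x,y]/(x,y)^2$ shows for any field $k$.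
\end{itemize}
\end{theorem}

To use (P) one has to build modules strictly between a semisimple module and its injective hull that cannot be decomposed. We do this twice, and both constructions rest on the same device: an uncountable family of infinite subsets of $\mathbb N$ with finite pairwise intersections. Any finitely many members of such a family become disjoint after finitely many points are deleted, so the module built from it looks locally like a finite direct sum and can be computed; but the family is uncountable, and a direct sum decomposition has only countably much room. Section~\ref{sec:hull} uses this to show that $E(S)$ is noetherian. Section~\ref{sec:reduction} produces from a non-noetherian ring a cyclic quasi-injective module with infinite essential socle. Section~\ref{sec:model} shows the second construction for the ring $k^{\mathbb N}$, Section~\ref{sec:full} sets it up in general, and Section~\ref{sec:proof} finishes the proof of Theorem~\ref{thm:main}. Theorem~\ref{thm:structure} is proved in Section~\ref{sec:structure}.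

\section{Essential extensions, closures, almost disjoint sets}\label{sec:prelim}

Homomorphisms are written on the left of their arguments, and $\mathbb N=\{1,2,\dots\}$. We use the following textbook facts.

\begin{itemize}
\item[(E1)] A homomorphism whose restriction to an essential submodule of its domain is injective is itself injective, since its kernel meets that submodule in $0$.
\item[(E2)] The hull $E(M)$ is an injective essential extension of $M$, and every essential extension of $M$ embeds in it. If $T$ is a submodule of an injective module $Q$, then $Q$ contains an injective hull of $T$, and this hull is a direct summand of $Q$. If $T$ is essential in $M$, then $E(M)$ is also an injective hull of $T$.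
\item[(E3)] If $T_k$ is essential in $N_k$ for each $k$, then $\bigoplus_kT_k$ is essential in $\bigoplus_kN_k$. Hence $E(T_1\oplus\dots\oplus T_r)=E(T_1)\oplus\dots\oplus E(T_r)$, and over a right noetherian ring, where direct sums of injective modules are injective, the same holds for infinite sums.
\item[(E4)] Let $N_1,\dots,N_r$ be submodules of one module, with $T_k$ essential in $N_k$. If the sum of the $T_k$ is direct, so is the sum of the $N_k$. Indeed, by induction $N'=N_1+\dots+N_{r-1}$ is direct, and $T'=T_1\oplus\dots\oplus T_{r-1}$ is essential in it. If $N'\cap N_r\ne0$, then $T'\cap N_r\ne0$, and this submodule of $N_r$ meets $T_r$, contradicting $T'\cap T_r=0$.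
\item[(E5)] $\operatorname{Soc}N=N\cap\operatorname{Soc}M$ for $N\subseteq M$, so submodules of a module with essential socle have essential socle. Also $\operatorname{Soc}\bigoplus_jM_j=\bigoplus_j\operatorname{Soc}M_j$.
\item[(E6)] A sum of simple submodules is the direct sum of a subfamily of them. If $Z=\bigoplus_{i\in I}S_i$ with $S_i$ simple, then every submodule of $Z$ is a direct summand of $Z$ and is isomorphic to $\bigoplus_{i\in I'}S_i$ for some $I'\subseteq I$; it is finitely generated if and only if $I'$ is finite. Such modules $Z$ are called semisimple.
\end{itemize}

An essential extension of a simple module $S$ is uniform, because all its nonzero submodules contain $S$, and a uniform module is indecomposable.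

Quasi-injectivity becomes easy to use through the criterion of Johnson and Wong: \emph{$M$ is quasi-injective if and only if $fM\subseteq M$ for every $f\in\operatorname{End}E(M)$.} Its main consequence for us is that a quasi-injective module inherits the direct summands of its hull.

\begin{lemma}\label{lem:qi}
Let $M$ be quasi-injective.
\begin{itemize}
\item[(a)] Direct summands of $M$ are quasi-injective, and so is $M\oplus M$.
\item[(b)] If $E(M)=\bigoplus_kE_k$, then $M=\bigoplus_k(M\cap E_k)$.
\item[(c)] Every semisimple submodule $T$ of $M$ is the essential socle of some direct summand $N$ of $M$.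
\end{itemize}
\end{lemma}

A summand $N$ as in (c) is called a \emph{closure} of $T$ in $M$. It is quasi-injective by (a), and it is finitely generated or cyclic if $M$ is.

\begin{proof}
(a) Let $N$ be a summand with projection $\pi\colon M\to N$, and let $h\colon X\to N$ with $X\subseteq N$. Extend $h$ to $\theta\in\operatorname{End}M$; then $\pi\theta|_N$ extends $h$. An endomorphism of $E(M\oplus M)=E(M)\oplus E(M)$ is a $2\times2$ matrix over $\operatorname{End}E(M)$, so it preserves $M\oplus M$.

(b) The projections $\pi_k$ of $E(M)$ onto $E_k$ preserve $M$, and each $m\in M$ is the finite sum of the elements $\pi_km\in M\cap E_k$.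

(c) By (E2) there is a decomposition $E(M)=E_T\oplus E'$ with $E_T$ an injective hull of $T$. By (b), $N=M\cap E_T$ is a direct summand of $M$. It contains $T$ as an essential semisimple submodule, so $T=\operatorname{Soc}N$.
\end{proof}

Closures need not be unique: in the abelian group $(\mathbb Z/p^2)^2$ the cyclic summands generated by $(1,0)$ and by $(1,p)$ have the same socle.

The first use of the hypothesis is for a single simple module.

\begin{lemma}\label{lem:invariant}
Let $R$ satisfy $(\mathrm P_{\aleph_1})$. Let $S$ be simple, $E=E(S)$, $\Lambda=\operatorname{End}E$, and let $U$ be a nonzero submodule of $E$.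
\begin{itemize}
\item[(a)] $\lambda U\subseteq U$ for all $\lambda\in\Lambda$.
\item[(b)] If $\lambda\in\Lambda$ and $\lambda S\neq0$, then $\lambda$ is an automorphism of $E$ and $\lambda U=U$.
\item[(c)] If $\varphi\colon U\to E$ is a homomorphism with $\varphi S\ne0$, then $\varphi U=U$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The module $U$ is an essential extension of $S$, hence a direct sum of quasi-injective modules. Being indecomposable, it is itself quasi-injective. Its hull is $E$, so the Johnson--Wong criterion applies.

(b) Since $S$ is simple, $\lambda$ is injective on $S$, hence injective by (E1). Its image is a nonzero injective submodule, so a nonzero direct summand of the indecomposable module $E$, so all of $E$. By (a), $\lambda U\subseteq U$ and $\lambda^{-1}U\subseteq U$.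

(c) Extend $\varphi$ to $\lambda\in\Lambda$ and apply (b).
\end{proof}

Two sets are \emph{almost disjoint} if their intersection is finite, and an \emph{almost disjoint family} will mean a family of pairwise almost disjoint infinite subsets of $\mathbb N$. There is one of cardinality $2^{\aleph_0}$: identify $\mathbb N$ with the set of finite words in the letters $0,1$, and attach to each infinite word the set of its finite initial segments. Two different infinite words share only finitely many initial segments. Passing to a subfamily gives an almost disjoint family of cardinality $\aleph_1$. For $A\subseteq\mathbb N$ put $A_{\ge m}=\{a\in A:a\ge m\}$. If $F$ is a finite subset of an almost disjoint family, then the tails $A_{\ge m}$, $A\in F$, are pairwise disjoint for all large $m$.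

\section{Injective hulls of simple modules are noetherian}\label{sec:hull}

Lemma~\ref{lem:invariant} alone does not make $E(S)$ noetherian. For $R=\mathbb Z$ and $S=\mathbb Z/p$ the hull is the Pr\"ufer group $\mathbb Z(p^\infty)$. Its proper nonzero subgroups are the cyclic groups $U_n=\{x:p^nx=0\}$ of order $p^n$; they are invariant under all endomorphisms, and they form an infinite ascending chain. This case also shows how such a chain can be turned against (P).

\begin{example}\label{ex:Z}
Let $M$ be the torsion subgroup of $\prod_nU_n$. It has essential socle $V=\{x\in M:px=0\}=\prod_nU_1$, which is uncountable. Filter $V$ by $V_n=V\cap p^{n-1}M$. Then $V_n$ consists of the $x\in V$ with $x_i=0$ for $i<n$. Indeed $p^{n-1}U_i=0$ for $i<n$; conversely, for $i\ge n$ we can write $x_i=p^{n-1}y_i$ with $y_i\in U_n\subseteq U_i$, and $y=(y_i)$ is killed by $p^n$. So $V_n/V_{n+1}$ has order $p$. Suppose $M=\bigoplus_jC_j$ with $C_j$ cyclic of order $p^{n_j}$. Then $V_n=\bigoplus_{n_j\ge n}\operatorname{Soc}C_j$, so for each $n$ there is at most one $j$ with $n_j=n$. Hence $V=V_1$ is countable, which is false. The decomposition would split the filtration, and a split filtration with small steps has a countable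 total.
\end{example}

Three things must be replaced for a general ring. An element $x\in V$ is a homomorphism $S\to M$, and $x\in p^{n-1}M$ says that it extends to $U_n$; this formulation needs no prime $p$. Cyclic summands become quasi-injective summands, and we shall see that these split the filtration as well. Finally, the torsion subgroup has no evident analogue. The full product will not do, because its socle need not be essential: in $\prod_n\mathbb Z/p^n$ the element $(1,1,\dots)$ generates a copy of $\mathbb Z$. We therefore generate a submodule of the product by diagonal copies of the $U_n$ placed along the members of an almost disjoint family.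

\begin{proposition}\label{prop:hull}
If $R$ satisfies $(\mathrm P_{\aleph_1})$, then $E(S)$ is noetherian for every simple module $S$.
\end{proposition}

\begin{proof}
Let $E=E(S)$, $\Lambda=\operatorname{End}E$ and $D=\operatorname{End}S$, a division ring. Suppose that $0\ne U_1\subsetneq U_2\subsetneq\cdots$ are submodules of $E$. Each has essential socle $S$, so $\operatorname{Hom}(S,U_n)=D$.

\emph{The module $M$.} For nonempty $B\subseteq\mathbb N$ let $\delta_B\colon U_{\min B}\to\prod_nU_n$ send $u$ to the sequence with entry $u$ at every $n\in B$ and $0$ elsewhere. This makes sense because $U_{\min B}\subseteq U_n$ for $n\in B$. The image $\Delta_B$ is isomorphic to $U_{\min B}$. If $B$ is the disjoint union of nonempty sets $B_1,\dots,B_r$, then $\delta_B(u)=\sum_k\delta_{B_k}(u)$, so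
\begin{equation}\label{eq:refine}
\Delta_B\subseteq\Delta_{B_1}+\dots+\Delta_{B_r}.
\end{equation}
Let $\mathcal A$ be an almost disjoint family of cardinality $\aleph_1$, and let $M$ be the sum of the modules $\Delta_B$, where $B$ runs through the singletons $\{n\}$ and the tails $A_{\ge m}$ with $A\in\mathcal A$, $m\in\mathbb N$.

\emph{Local structure.} Let $F\subseteq\mathcal A$ be finite and let $m$ be so large that the tails $A_{\ge m}$, $A\in F$, are pairwise disjoint. Put
\[
X_{F,m}=\bigoplus_{n<m}\Delta_{\{n\}}\oplus\bigoplus_{A\in F}\Delta_{A_{\ge m}}\subseteq M ;
\]
the sum is direct because the supports are disjoint. For $A\in F$ and $l\le m$ the tail $A_{\ge l}$ is the disjoint union of $A_{\ge m}$ and singletons $\{a\}$ with $a<m$, so $\Delta_{A_{\ge l}}\subseteq X_{F,m}$ by \eqref{eq:refine}. A finite set of elements of $M$ involves finitely many singletons and tails, so it lies in some $X_{F,m}$, where $m$ may be taken as large as we wish. Each $X_{F,m}$ is a finite direct sum of modules isomorphic to some $U_i$, so by (E3) its socle is essential and is a finite direct sum of copies of $S$. Since every cyclic submodule of $M$ lies in some $X_{F,m}$, the socle of $M$ is essential and all simple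 submodules of $M$ are isomorphic to $S$.

\emph{The space $V$.} Let $V=\operatorname{Hom}(S,M)$, a right vector space over $D$ under composition. Taking coordinates $v_n\in\operatorname{Hom}(S,U_n)=D$ identifies $V$ with a subspace of $D^{\mathbb N}$, and $\delta_B|_S$ becomes the indicator vector $1_B$. For $v\in V$ the simple or zero module $v(S)$ lies in some $X_{F,m}$, and decomposing $v$ along the summands gives
\begin{equation}\label{eq:v}
v=\sum_{i<m}1_{\{i\}}c_i+\sum_{A\in F}1_{A_{\ge m}}d_A,\qquad c_i,d_A\in D .
\end{equation}
So $V$ is spanned by the $\aleph_1$ vectors $1_{\{i\}}$ and $1_{A_{\ge m}}$. Every simple submodule of $M$ has the form $v(S)$, and by \eqref{eq:v} it lies in the sum of the images of $S$ under these vectors. By (E6), $\operatorname{Soc}M$ is a direct sum of at most $\aleph_1$ simple modules, and the hypothesis applies to $M$. On the other hand the vectors $1_A$, $A\in\mathcal A$, are linearly independent: in a finite relation $\sum_A1_Ad_A=0$, evaluate at a point of $A_0$ that lies in none of the other sets to get $d_{A_0}=0$. Thus $\dim V$ is uncountable.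

\emph{The filtration.} Let $V_n$ be the set of $v\in V$ that extend to a homomorphism $U_n\to M$. We claim that
\begin{equation}\label{eq:filtration}
V_n=\{v\in V: v_i=0\text{ for all }i<n\}.
\end{equation}
Let $v$ extend to $\varphi\colon U_n\to M$ and suppose $v_i\ne0$ with $i<n$. The $i$-th coordinate $\varphi_i\colon U_n\to U_i\subseteq E$ does not kill $S$, so its image is $U_n$ by Lemma~\ref{lem:invariant}(c). This gives $U_n\subseteq U_i$, against the strictness of the chain. Conversely, let $v_i=0$ for $i<n$, and write $v$ as in \eqref{eq:v} with $m\ge n$. For $i<m$ the $i$-th coordinate of $v$ is $c_i$, so $c_i=0$ for $i<n$. Thus $v=\sum_B1_Bd_B$ is a finite sum over sets $B$ with $\min B\ge n$. Extend $d_B\colon S\to S\subseteq E$ to $\lambda_B\in\Lambda$. Then $\lambda_BU_n\subseteq U_n\subseteq U_{\min B}$ by Lemma~\ref{lem:invariant}(a), and $\sum_B\delta_B\lambda_B|_{U_n}$ is a homomorphism $U_n\to M$ extending $v$. This proves \eqref{eq:filtration}. Consequently $V=V_1\supseteq V_2\supseteq\cdots$ are subspaces with $\bigcap_nV_n=0$, and $\dim V_n/V_{n+1}\le1$ because $V_{n+1}$ is the kernel of $v\mapsto v_n$ on $V_n$.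

\emph{A decomposition splits the filtration.} By hypothesis $M=\bigoplus_jM_j$ with $M_j$ nonzero and quasi-injective; let $p_j$ be the projections. Since $S$ is cyclic, $V=\bigoplus_jV^j$ with $V^j=\operatorname{Hom}(S,M_j)$, and $V^j\ne0$ because $M_j$ has nonzero socle. If $\varphi$ extends $v$, then $p_j\varphi$ extends $p_jv$. Hence $V_n=\bigoplus_jV^j_n$ with $V_n^j=V_n\cap V^j$, and every element of $V^j_n$ extends to a homomorphism $U_n\to M_j$. Quasi-injectivity now gives
\[
V_n^j=0\quad\text{or}\quad V_n^j=V^j .
\]
To see this, let $0\neq v\in V_n^j$ be extended by $\varphi\colon U_n\to M_j$, and let $w\in V^j$. As $v$ is injective, $v(s)\mapsto w(s)$ is a homomorphism $v(S)\to M_j$. It extends to $\theta\in\operatorname{End}M_j$, and $\theta\varphi$ extends $w$.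

Since $V_1^j=V^j\neq0$ and $\bigcap_nV_n^j=0$, there is a largest $n_j$ with $V^j_{n_j}=V^j$, and $V^j_n$ equals $V^j$ for $n\le n_j$ and $0$ for $n>n_j$. Put $W_n=\bigoplus_{n_j=n}V^j$. Then $V_n=\bigoplus_{l\ge n}W_l$, so $W_n\cong V_n/V_{n+1}$ has dimension at most $1$, and $V=\bigoplus_nW_n$ has countable dimension. This is a contradiction.
\end{proof}

This is the only place in the paper where the hypothesis is applied to a module whose socle is not countably generated. With a countable family $\mathcal A$ the space $V$ would have countable dimension and the last line would give nothing, so $\aleph_1$ is the least cardinal for which the argument runs.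

\begin{corollary}\label{cor:noeth}
If $R$ satisfies $(\mathrm P_{\aleph_1})$, every module with finitely generated essential socle is noetherian.
\end{corollary}

\begin{proof}
If the socle is $T_1\oplus\dots\oplus T_r$ with $T_k$ simple, the module embeds in $E(T_1)\oplus\dots\oplus E(T_r)$ by (E2) and (E3), and this sum is noetherian by Proposition~\ref{prop:hull}.
\end{proof}

\section{A cyclic quasi-injective module with infinite socle}\label{sec:reduction}

Suppose that $R$ is not right noetherian. We first record the failure in a single homomorphism. Starting from a right ideal that is not finitely generated and adjoining its elements one at a time, we get right ideals $0=I_0\subsetneq I_1\subsetneq\cdots$ with $I_n/I_{n-1}$ cyclic. A nonzero cyclic module has a maximal submodule, so there is a surjection $I_n\to T_n$ onto a simple module that kills $I_{n-1}$. Extend it to $f_n\colon R\to E(T_n)$; then $f_n(I_{n-1})=0$ and $f_n(I_n)\neq0$. Put $I=\bigcup_nI_n$. An element of $I_k$ is killed by all $f_n$ with $n>k$, so we obtain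
\[
f=(f_n)\colon I\to\bigoplus_nE(T_n),
\]
and $f(I)$ lies in no finite subsum, because $f_{m+1}(I)\neq0$ for every $m$. If $\bigoplus_nE(T_n)$ were injective, $f$ would be left multiplication by an element $x$ of this sum, and $f(I)=xI$ would lie in the finite subsum containing $x$. This is the argument promised in the introduction. Under (P) we do not know that the sum is injective, so we take $x$ in its hull and study $xR$.

\begin{proposition}\label{prop:reduction}
Let $R$ satisfy $(\mathrm P_{\aleph_1})$ and suppose that $R$ is not right noetherian. Then there is a cyclic quasi-injective module $C$ with essential socle $S=\bigoplus_{i\in\mathbb N}S_i$, where the $S_i$ are simple and either all isomorphic \textup{(Case A)} or pairwise non-isomorphic \textup{(Case B)}.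
\end{proposition}

\begin{proof}
Keep the notation above and let $Q$ be the injective hull of $\bigoplus_nE(T_n)$. By (E3), $Q$ has essential socle $\bigoplus_nT_n$. Extend $f$ to a homomorphism $R\to Q$ and let $x$ be the image of $1$, so that $f(I)=xI$. By (E5) and (E6), $xR$ has essential socle, which is a direct sum of at most countably many simple modules.

This socle is not finitely generated. Otherwise $xR$ would be noetherian by Corollary~\ref{cor:noeth}, so $f(I)=xI$ would be finitely generated and would lie in a finite subsum of $\bigoplus_nE(T_n)$.

By hypothesis $xR$ is a direct sum of quasi-injective modules, and only finitely many are nonzero because $x$ lies in a finite subsum. So some summand $C_1$ has a socle that is not finitely generated; $C_1$ is cyclic and quasi-injective. Write $\operatorname{Soc}C_1$ as a direct sum of infinitely many simple modules. Either one isomorphism type occurs infinitely often, or infinitely many types occur. Accordingly $\operatorname{Soc}C_1$ contains a submodule $S=\bigoplus_{i\in\mathbb N}S_i$ as in Case A or Case B. Let $C$ be a closure of $S$ in $C_1$.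
\end{proof}

The module $C$ is quasi-injective, so (P) says nothing about it. What $C$ supplies is a large stock of finitely generated modules: for every $A\subseteq\mathbb N$ a closure of $\bigoplus_{i\in A}S_i$ is a cyclic module with that socle. A sum of well chosen closures will be our test module.

\section{The model case $k^{\mathbb N}$}\label{sec:model}

Let $k$ be a field and $R=k^{\mathbb N}$, with $\varepsilon_i\in R$ the sequence having $1$ at place $i$ and $0$ elsewhere. The simple modules $\varepsilon_iR$ are pairwise non-isomorphic and their sum is essential in $R$, so this ring is the picture to keep in mind for Case~B. We show by hand that (P) fails.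

Let $P=R\oplus R=\prod_{i}k^2$ with coordinatewise action, and let $Z=\bigoplus_ik^2$. It is semisimple, and it is essential in $P$ because $0\ne m\varepsilon_i\in Z$ whenever $m_i\neq0$. Put $\ell_1=(1,0)$, $\ell_2=(0,1)$, $\ell_3=(1,1)$. Take an almost disjoint family $\mathcal A$ of cardinality $2^{\aleph_0}$ and a surjection $A\mapsto g_A$ from $\mathcal A$ onto $\{1,2,3\}^{\mathbb N}$, a set of the same cardinality. Let
\[
M=Z+\sum_{A\in\mathcal A}\ \prod_{i\in A}k\ell_{g_A(i)}\subseteq P .
\]
An element of $M$ involves finitely many members of $\mathcal A$, and those different from a given $A$ meet $A$ in finite sets. Therefore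
\begin{equation}\label{eq:model}
\text{for $m\in M$ and $A\in\mathcal A$: }\ m_i\in k\ell_{g_A(i)}\ \text{ for all but finitely many } i\in A .
\end{equation}
Suppose $M=\bigoplus_jM_j$ with $M_j$ quasi-injective and projections $p_j$. Multiplying by $\varepsilon_i$ decomposes the $i$-th plane as $k^2=\bigoplus_jM_j\varepsilon_i$. At most two of the subspaces $M_j\varepsilon_i$ are lines, so we can choose $g(i)$ with $k\ell_{g(i)}\neq M_j\varepsilon_i$ for all $j$. Pick $A$ with $g_A=g$, and let $m\in M$ have coordinates $\ell_{g(i)}$ for $i\in A$ and $0$ elsewhere. Only finitely many $p_jm$ are nonzero and they add up to $m$, so for some $j$ the element $m'=p_jm$ has $m'_i\neq0$ for all $i$ in an infinite set $B\subseteq A$. For $i\in B$ the space $M_j\varepsilon_i$ is nonzero and different from $k\ell_{g(i)}$, so it contains a vector $w_i\notin k\ell_{g(i)}$. The assignment $m'\varepsilon_i\mapsto w_i$ defines an $R$-linear map $\bigoplus_{i\in B}m'\varepsilon_iR\to M_j$, since $R$ acts on the $i$-th plane through its $i$-th coordinate. Extend it to $H\in\operatorname{End}M_j$. Then $H(m')\varepsilon_i=H(m'\varepsilon_i)=w_i$ for $i\in B$, so the element $H(m')$ of $M$ violates \eqref{eq:model}.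

Three lines are needed because a decomposition of a plane can use two of them. The surjection $A\mapsto g_A$ is needed because $M$ is fixed before the decomposition is given, so it must anticipate every choice of $g$. In general the elements of $C\oplus C$ have no coordinates, and \eqref{eq:model} has no direct meaning. What survives is a statement about socles. The module $m'R$ is finitely generated with socle $\bigoplus_im'\varepsilon_iR$, and \eqref{eq:model} restricts which submodules of $Z$ can be the socle of a finitely generated submodule of $M$. The next section makes this the basic notion.

\section{Full submodules}\label{sec:full}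

In this section $R$ satisfies $(\mathrm P_{\aleph_1})$, and $P$ is a finitely generated quasi-injective module whose socle $Z$ is essential and is a direct sum of countably many simple modules. Let $(T_\alpha)_{\alpha\in\mathcal A}$ be a family of submodules of $Z$ that is \emph{almost independent}: for every finite $F\subseteq\mathcal A$ there are submodules $T'_\alpha\subseteq T_\alpha$, $\alpha\in F$, such that each $T_\alpha/T'_\alpha$ is finitely generated and the sum $\sum_{\alpha\in F}T'_\alpha$ is direct. Choose a closure $P_\alpha$ of $T_\alpha$ in $P$ and put
\[
M=Z+\sum_{\alpha\in\mathcal A}P_\alpha\subseteq P .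
\]
Then $M$ is an essential extension of $Z$, so by hypothesis $M=\bigoplus_{j\in J}M_j$ with $M_j$ nonzero and quasi-injective. Let $p_j\in\operatorname{End}M$ be the projections and $Y_j=\operatorname{Soc}M_j\neq0$. Then $Z=\bigoplus_jY_j$. The index set $J$ is countable, because each of the countably many generators of $Z$ lies in a finite subsum.

\begin{definition}
A submodule $T$ of $Z$ is \emph{full} if $T=\operatorname{Soc}N$ for some finitely generated quasi-injective submodule $N$ of $M$.
\end{definition}

The definition quantifies over $N$ because closures are not unique. Finite generation of $N$ limits the full submodules; quasi-injectivity of $N$ lets us pass to closures inside $N$ without losing finite generation. In the next lemma, (F2) says that there are few full submodules and depends only on the construction of $M$, while (F3) and (F4) say that endomorphisms, in particular those coming from the decomposition, produce many.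

\begin{lemma}\label{lem:full}
\begin{itemize}
\item[(F1)] Each $T_\alpha$ is full, and submodules of full submodules are full.
\item[(F2)] If $T$ is full, then $T\subseteq\sum_{\alpha\in F}T_\alpha+L$ for some finite $F\subseteq\mathcal A$ and some finitely generated submodule $L\subseteq Z$.
\item[(F3)] If $T$ is full and $\psi\in\operatorname{End}M$, then $\psi(T)$ is full. In particular each $p_j(T)$ is full.
\item[(F4)] If $T\subseteq Y_j$ is full and $h\colon T\to Y_j$ is a homomorphism, then $h(T)$ is full.
\item[(F5)] If $T$ is full, then $T\subseteq\bigoplus_{j\in G}Y_j$ for some finite $G\subseteq J$.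
\end{itemize}
\end{lemma}

\begin{proof}
Throughout, $T=\operatorname{Soc}N$ with $N\subseteq M$ finitely generated and quasi-injective.

(F1) The closure $P_\alpha$ is a direct summand of $P$, hence finitely generated and quasi-injective, and its socle is $T_\alpha$. If $T'\subseteq T$, a closure of $T'$ in $N$ is finitely generated and quasi-injective with socle $T'$.

(F2) Since $N$ is finitely generated, $N\subseteq Z_0+\sum_{\alpha\in F}P_\alpha$ with $F$ finite and $Z_0\subseteq Z$ finitely generated. The socle of a sum can be larger than the sum of the socles, and we must show that here it is larger by a finitely generated module only. Take $T'_\alpha$ as in the definition of almost independence and write $T_\alpha=T'_\alpha\oplus T''_\alpha$, with $T''_\alpha\cong T_\alpha/T'_\alpha$ finitely generated. By (E2) and (E3), $E(P_\alpha)=E(T'_\alpha)\oplus E(T''_\alpha)$, so Lemma~\ref{lem:qi}(b) gives $P_\alpha=P'_\alpha\oplus P''_\alpha$ with essential socles $T'_\alpha$ and $T''_\alpha$. By Corollary~\ref{cor:noeth} each $P''_\alpha$ is noetherian. Put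
\[
K=Z_0+\sum_{\alpha\in F}P''_\alpha,\qquad H=\sum_{\alpha\in F}P'_\alpha,\qquad X=K+H\supseteq N .
\]
Here $K$ is noetherian. The sum $H$ is direct by (E4), so $\operatorname{Soc}H=\bigoplus_{\alpha\in F}T'_\alpha$. Since $H\cap\operatorname{Soc}X=\operatorname{Soc}H$, the module $\operatorname{Soc}X/\operatorname{Soc}H$ embeds in $X/H$, which is a quotient of $K$ and so is noetherian. Hence $\operatorname{Soc}X=\operatorname{Soc}H\oplus L$ with $L\subseteq Z$ finitely generated, and $T\subseteq\operatorname{Soc}X\subseteq\sum_{\alpha\in F}T_\alpha+L$.

(F3) Write $T=(T\cap\ker\psi)\oplus T'$ and let $N'$ be a closure of $T'$ in $N$. Then $\psi$ is injective on the essential submodule $T'$ of $N'$, hence on $N'$ by (E1). So $\psi(N')\subseteq M$ is isomorphic to $N'$, hence finitely generated and quasi-injective, and its socle is $\psi(T')=\psi(T)$.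

(F4) Extend $h$ to $\theta\in\operatorname{End}M_j$. Then $\psi=\theta p_j\in\operatorname{End}M$ agrees with $h$ on $T$, and (F3) applies.

(F5) The finitely many generators of $N$ lie in $\bigoplus_{j\in G}M_j$ for a finite $G$, and the socle of this module is $\bigoplus_{j\in G}Y_j$.
\end{proof}

Finite generation of $P$ enters in (F1), Proposition~\ref{prop:hull} enters in (F2), and quasi-injectivity of the summands $M_j$ enters only in (F4).

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $R$ satisfy $(\mathrm P_{\aleph_1})$. The statement about $E(S)$ is Proposition~\ref{prop:hull}. Suppose that $R$ is not right noetherian and take $C$ and $S=\bigoplus_{i\in\mathbb N}S_i$ from Proposition~\ref{prop:reduction}. We use the notation of Section~\ref{sec:full} and reach a contradiction in each case.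

\subsection*{Case A: all $S_i$ are isomorphic}
Here (F4) is very strong: by (E6), any two submodules of $S$ that are not finitely generated are isomorphic, both being isomorphic to $S$. So one infinite full piece of $Y_j$ makes all of $Y_j$ full.

For $A\subseteq\mathbb N$ put $S_A=\bigoplus_{i\in A}S_i$. Let $\mathcal A$ be an uncountable almost disjoint family, and apply Section~\ref{sec:full} with $P=C$, $Z=S$ and $T_A=S_A$ for $A\in\mathcal A$. The family is almost independent: for finite $F\subseteq\mathcal A$ take $T'_A=S_{A_{\ge m}}$ with $m$ large.

By (F1) and (F5), for each $A\in\mathcal A$ there is a finite $G_A\subseteq J$ with $S_A\subseteq\bigoplus_{j\in G_A}Y_j$. The countable set $J$ has countably many finite subsets and $\mathcal A$ is uncountable, so there is a finite $G\subseteq J$ for which $\mathcal A'=\{A\in\mathcal A:G_A=G\}$ is infinite. Let $G_0$ be the set of $j\in G$ such that $Y_j$ is full. Applying (F2) to each $j\in G_0$, we find $A_1,\dots,A_r\in\mathcal A$ and a finitely generated $L\subseteq S$ with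
\[
\bigoplus_{j\in G_0}Y_j\subseteq S_{A_1\cup\dots\cup A_r}+L .
\]
Choose $A\in\mathcal A'$ different from $A_1,\dots,A_r$. For $j\in G\setminus G_0$ the module $p_j(S_A)\subseteq Y_j$ is finitely generated. Otherwise neither $p_j(S_A)$ nor the semisimple module $Y_j$ containing it would be finitely generated, so there would be an isomorphism $p_j(S_A)\to Y_j$; as $p_j(S_A)$ is full by (F3), $Y_j$ would be full by (F4). Therefore
\[
S_A\subseteq\sum_{j\in G}p_j(S_A)\subseteq S_{A_1\cup\dots\cup A_r}+L'
\]
with $L'\subseteq S$ finitely generated. Now $L'\subseteq S_B$ for a finite set $B$, so $A\subseteq A_1\cup\dots\cup A_r\cup B$. Each $A\cap A_k$ is finite, so $A$ is finite, which is a contradiction.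

\subsection*{Case B: the $S_i$ are pairwise non-isomorphic}
If we worked in $C$ itself, every homomorphism between submodules of $S$ would map $S_i$ into $S_i$, and (F3), (F4) would add nothing to (F1). Doubling $C$ creates room to move, as in Section~\ref{sec:model}.

Let $P=C\oplus C$. It is finitely generated, quasi-injective by Lemma~\ref{lem:qi}(a), and has essential socle $Z=\bigoplus_iZ_i$ with $Z_i=S_i\oplus S_i$. A simple submodule of $Z$ is isomorphic to exactly one $S_i$, so its projections to the $Z_l$ with $l\ne i$ vanish and it lies in $Z_i$. Hence every submodule $Y$ of $Z$ satisfies $Y=\bigoplus_i(Y\cap Z_i)$, and every homomorphism between submodules of $Z$ respects these components. In $Z_i$ consider the three distinct simple submodules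
\[
L_i^1=\{(s,0):s\in S_i\},\qquad L_i^2=\{(0,s):s\in S_i\},\qquad L_i^3=\{(s,s):s\in S_i\}.
\]
Let $\mathcal A$ be an almost disjoint family of cardinality $2^{\aleph_0}$ and $A\mapsto g_A$ a surjection from $\mathcal A$ onto $\{1,2,3\}^{\mathbb N}$. Apply Section~\ref{sec:full} with $T_A=\bigoplus_{i\in A}L_i^{g_A(i)}$. The family is almost independent: for finite $F\subseteq\mathcal A$ keep only the indices in $A_{\ge m}$ with $m$ large.

The analogue of \eqref{eq:model} is:
\begin{equation}\label{eq:caseB}
\text{for $T$ full and $A\in\mathcal A$: }\ T\cap Z_i\subseteq L_i^{g_A(i)}\ \text{ for all but finitely many } i\in A .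
\end{equation}
Indeed, (F2) gives $T\subseteq T_A+T_{A_1}+\dots+T_{A_r}+L$ with $A_k\ne A$ and $L$ contained in the sum of finitely many $Z_l$. For all but finitely many $i\in A$ the modules $T_{A_k}$ and $L$ have zero $i$-th component, and then the $i$-th component of the right side is $L_i^{g_A(i)}$.

Put $Y_{j,i}=Y_j\cap Z_i$. From $Z=\bigoplus_jY_j$ and $Y_j=\bigoplus_iY_{j,i}$ we get $Z_i=\bigoplus_jY_{j,i}$ for each $i$. Since $Z_i$ has length $2$, at most two of the $Y_{j,i}$ are simple. Choose $g\colon\mathbb N\to\{1,2,3\}$ with
\[
L_i:=L_i^{g(i)}\neq Y_{j,i}\qquad\text{for all } i\in\mathbb N,\ j\in J,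
\]
and choose $A\in\mathcal A$ with $g_A=g$, so that $T_A=\bigoplus_{i\in A}L_i$. By (F1) and (F5), $T_A\subseteq\bigoplus_{j\in G}Y_j$ with $G$ finite. For each $i\in A$ some $j\in G$ has $p_j(L_i)\neq0$. As $A$ is infinite and $G$ is finite, there are $j\in G$ and an infinite set $B\subseteq A$ with $p_j(L_i)\ne0$ for all $i\in B$. For such $i$, $p_j(L_i)$ is a simple submodule of $Y_{j,i}$. The module
\[
T=p_j\Bigl(\bigoplus_{i\in B}L_i\Bigr)=\bigoplus_{i\in B}p_j(L_i)\subseteq Y_j
\]
is full by (F1) and (F3). For $i\in B$ the nonzero module $Y_{j,i}$ contains a simple submodule $W_i\neq L_i$: take $W_i=Y_{j,i}$ if $Y_{j,i}$ is simple, and one of the other two modules $L_i^a$ if $Y_{j,i}=Z_i$. Both $p_j(L_i)$ and $W_i$ are isomorphic to $S_i$, so there is an isomorphism from $T$ onto $W=\bigoplus_{i\in B}W_i\subseteq Y_j$, and $W$ is full by (F4). By \eqref{eq:caseB}, $W_i\subseteq L_i$ for all but finitely many $i\in B$. Since $B$ is infinite and $W_i$, $L_i$ are distinct simple modules, this is impossible.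

Both cases lead to a contradiction, so $R$ is right noetherian. \qed

\section{Proof of Theorem~\ref{thm:structure}}\label{sec:structure}

\subsection*{Part (a)}
The stated condition implies (P), because the essential extensions of direct sums of simple modules are the modules with essential socle. Conversely, let $R$ have (P). Then $R$ is right noetherian by Theorem~\ref{thm:main}. A module with essential socle is a direct sum of quasi-injective modules, each with essential socle by (E5), so it suffices to decompose a quasi-injective module $N$ with essential socle $\bigoplus_kT_k$, $T_k$ simple. By (E2) and (E3), $E(N)=\bigoplus_kE(T_k)$, and Lemma~\ref{lem:qi}(b) gives $N=\bigoplus_k(N\cap E(T_k))$. Each summand is a nonzero submodule of $E(T_k)$, hence uniform, and noetherian by Theorem~\ref{thm:main}. It is quasi-injective by Lemma~\ref{lem:qi}(a).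

\subsection*{Three submodules of $E(S)$}
Parts (b) and (c) both come from a finite version of the three-line argument. The three simple submodules of $S\oplus S$ are now thickened to three different submodules of $E(S)$.

\begin{lemma}\label{lem:three}
Let $R$ satisfy $(\mathrm P_{\aleph_1})$, let $S$ be simple and $E=E(S)$. If $X_1,X_2,X_3,X'$ are submodules of $E$ with $X_1\cap X_2=X_1\cap X_3=X_2\cap X_3=X'$, then $X_i=X'$ for some $i$.
\end{lemma}

\begin{proof}
If some $X_i$ is zero, then $X'=0=X_i$. So let all $X_i$ be nonzero; they contain $S$. Let $v_1,v_2,v_3\colon E\to E^2$ be the maps $x\mapsto(x,0)$, $x\mapsto(0,x)$, $x\mapsto(x,x)$, and put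
\[
M=v_1X_1+v_2X_2+v_3X_3=\{(x_1+x_3,\;x_2+x_3):x_i\in X_i\}.
\]
The $X_i$ can be read off from $M$:
\begin{equation}\label{eq:recover}
X_i=\{x\in E:v_i(x)\in M\}\qquad(i=1,2,3).
\end{equation}
The inclusion $\subseteq$ holds by definition. If $(x,0)=(x_1+x_3,x_2+x_3)$, then $x_3=-x_2\in X'\subseteq X_1$ and $x=x_1+x_3\in X_1$. If $(0,x)=(x_1+x_3,x_2+x_3)$, then $x_3=-x_1\in X'\subseteq X_2$ and $x=x_2+x_3\in X_2$. If $(x,x)=(x_1+x_3,x_2+x_3)$, then $x_1=x_2\in X'\subseteq X_3$ and $x=x_1+x_3\in X_3$.

The module $M$ contains $S^2$, which is the essential socle of $E^2$. So $E(M)=E^2$ and $M$ is a direct sum of nonzero quasi-injective modules, one or two in number since the socle has length $2$. In either case there is an automorphism $\gamma$ of $E^2$ with $\gamma(M)=N_1\times N_2$ for nonzero submodules $N_1,N_2\subseteq E$. If $M$ is quasi-injective, $\gamma=\mathrm{id}$ works by Lemma~\ref{lem:qi}(b). If $M=M_1\oplus M_2$, each $M_k$ has essential socle isomorphic to $S$. Let $E_k\subseteq E^2$ be an injective hull of $M_k$; then $E_k\cong E$. The sum $E_1+E_2$ is direct by (E4); it is injective and essential in $E^2$, so it equals $E^2$. Let $\gamma$ map $E_1$ and $E_2$ isomorphically onto $E\times0$ and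 $0\times E$.

Write $\gamma v_i(x)=(a_ix,b_ix)$ with $a_i,b_i\in\operatorname{End}E$. By \eqref{eq:recover},
\[
X_i=\{x\in E:a_ix\in N_1,\ b_ix\in N_2\}.
\]
By Lemma~\ref{lem:invariant}(a), $N_1\cap N_2\subseteq X_l$ for all $l$. The modules $\gamma v_i(S)$ are three distinct simple submodules of $S^2$. If $a_iS=0$, then $\gamma v_i(S)=0\times S$, which happens for at most one $i$; if $b_iS=0$, then $\gamma v_i(S)=S\times0$, which also happens for at most one $i$. So for some $i$ neither $a_i$ nor $b_i$ kills $S$. By Lemma~\ref{lem:invariant}(b) they are automorphisms with $a_iN_1=N_1$ and $b_iN_2=N_2$, so $X_i=N_1\cap N_2$. For $l\neq i$ we get $X_i\subseteq X_l$, hence $X_i=X_i\cap X_l=X'$.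
\end{proof}

\subsection*{Part (b)}
If a subfactor $X/X'$ of $E(S)$ contained a direct sum of three nonzero submodules $X_1/X'$, $X_2/X'$, $X_3/X'$, the $X_i$ would have pairwise intersections $X'$ and all differ from $X'$, against Lemma~\ref{lem:three}.

To see that the bound is attained, let $k$ be a field and let $R$ be the span of the matrix units $e_{00},e_{11},e_{22},e_{10},e_{20}$ in the ring of $3\times3$ matrices over $k$, with rows and columns numbered $0,1,2$. A right $R$-module $V$ is the direct sum of the vector spaces $V_i=Ve_{ii}$, and the action is determined by the linear maps
\[
V_1\xrightarrow{\ \alpha\ }V_0\xleftarrow{\ \beta\ }V_2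
\]
given by right multiplication with $e_{10}$ and $e_{20}$; any such pair of maps defines a module. We denote small modules by their dimension vectors $(\dim V_1,\dim V_0,\dim V_2)$. The kernels of $\alpha$ and $\beta$ are submodules, and any vector space complements $V_1'$, $V_2'$ of them give a complementary submodule $V_1'\oplus V_0\oplus V_2'$. The kernels are direct sums of copies of the simple modules $(1,0,0)$ and $(0,0,1)$, on which both maps are zero. In the complement $\alpha$ and $\beta$ are injective, so we have a space $V_0$ with two subspaces, the images. Choose a basis of their intersection, extend it to a basis of each image, and extend the union, which is linearly independent, to a basis of $V_0$. Each basis vector, together with its preimages, spans a direct summand. These summands are the modules $(1,1,1)$, $(1,1,0)$, $(0,1,1)$, $(0,1,0)$ with injective maps. So every module is a direct sum of copies of six modules.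

Let $W=(1,1,1)$, with basis $w_1,w_0,w_2$ and $w_1e_{10}=w_0=w_2e_{20}$, and let $S=kw_0=(0,1,0)$. A nonzero submodule of $W$ contains some $w_i$, hence $w_0$, so $W$ is an essential extension of $S$ and embeds in $E(S)$. As $E(S)$ is indecomposable, it is one of the six modules, and only $W$ has dimension at least $3$. Thus $E(S)=W$. An endomorphism of $W$ multiplies each $w_i$ by a scalar, and the relations force the three scalars to agree. So all submodules of $W$ are invariant under $\operatorname{End}W=k$, and the nonzero ones, namely $(0,1,0)$, $(1,1,0)$, $(0,1,1)$ and $W$, are quasi-injective by the Johnson--Wong criterion. The other two modules are simple, hence quasi-injective. So every module is a direct sum of quasi-injective modules and (P) holds, while $E(S)/S\cong(1,0,0)\oplus(0,0,1)$ has Goldie dimension $2$.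

This is compatible with Lemma~\ref{lem:three} because the two simple summands of $E(S)/S$ are not isomorphic, so there is no third simple submodule. Over a commutative ring this escape is closed, as we show next.

\subsection*{Part (c)}
Let $R$ be commutative, $\mathfrak m$ a maximal ideal, $k=R/\mathfrak m$, $E=E(k)$ and $E_i=\{x\in E:x\mathfrak m^i=0\}$. A nonzero element of $E_1$ generates a simple module, so $E_1=\operatorname{Soc}E=k$. For $i\geq1$ there is an isomorphism of $R$-modules
\begin{equation}\label{eq:dual}
E_{i+1}/E_i\cong\operatorname{Hom}_k(\mathfrak m^i/\mathfrak m^{i+1},k).
\end{equation}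
Indeed, send $x\in E_{i+1}$ to the map $\mathfrak m^i/\mathfrak m^{i+1}\to E_1$ induced by $r\mapsto xr$. The kernel is $E_i$. A homomorphism $\mathfrak m^i/\mathfrak m^{i+1}\to k\subseteq E$ extends to $R/\mathfrak m^{i+1}\to E$, and it comes from the image $x\in E_{i+1}$ of $1$.

\emph{$(\mathrm P_{\aleph_1})$ implies that $R$ is an artinian principal ideal ring.} By Theorem~\ref{thm:main}, $R$ and $E$ are noetherian. So $E_{i+1}=E_i$ for some $i$, and \eqref{eq:dual} gives $\mathfrak m^i=\mathfrak m^{i+1}$. By Nakayama's lemma in the local ring $R_{\mathfrak m}$, applied to the finitely generated ideal $\mathfrak m^iR_{\mathfrak m}$, we get $\mathfrak m^iR_{\mathfrak m}=0$. A nilpotent maximal ideal lies in every prime ideal, so $\mathfrak m$ contains no smaller prime of $R$. Thus $R$ is noetherian of Krull dimension $0$, that is, artinian, and it is a finite product of local artinian rings.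

If $\dim_k\mathfrak m/\mathfrak m^2\ge2$, then by \eqref{eq:dual} the vector space $E_2/E_1$ has dimension at least $2$. It contains three distinct lines $X_1/E_1$, $X_2/E_1$, $X_3/E_1$, spanned by $u$, $u'$, $u+u'$ for independent $u,u'$. The $X_i$ have pairwise intersections $E_1$ and differ from $E_1$, against Lemma~\ref{lem:three}. So $\dim_k\mathfrak m/\mathfrak m^2\le1$. Let $A$ be the local factor of $R$ belonging to $\mathfrak m$, with maximal ideal $\mathfrak n$. Then $\mathfrak n/\mathfrak n^2\cong\mathfrak m/\mathfrak m^2$, so $\mathfrak n=tA$ for some $t$ by Nakayama's lemma. As $t$ is nilpotent, every nonzero element of $A$ is $t^qu$ with $u$ a unit, so a nonzero ideal of $A$ is $t^qA$ for the least $q$ that occurs among its elements. A finite product of principal ideal rings is a principal ideal ring.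

\emph{An artinian principal ideal ring has \textup{(P)}.} By K\"othe's theorem every module over such a ring is a direct sum of cyclic modules. A cyclic module is a finite direct sum of cyclic modules over the local factors. Let $A$ be a local factor, $tA$ its maximal ideal, and $N$ least with $t^N=0$. As above, the ideals of $A$ form the chain $A\supsetneq tA\supsetneq\dots\supsetneq t^NA=0$, so a nonzero cyclic $A$-module is $\bar A=A/t^rA$ with $1\le r\le N$. It is quasi-injective. A submodule has the form $t^s\bar A$ with $s\le r$, and a homomorphism $h\colon t^s\bar A\to\bar A$ sends the class of $t^s$ to an element $y$ with $t^{r-s}y=0$. If $y\ne0$ is the class of $t^qu$, then $t^{q+r-s}\in t^rA$, so $q+r-s\ge r$ by strictness of the chain, that is, $q\ge s$. So $y$ is the class of $t^sc$ for some $c\in A$, and multiplication by $c$ extends $h$. Hence every module is a direct sum of quasi-injective modules.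

Since (P) implies $(\mathrm P_{\aleph_1})$, the three conditions are equivalent.

\emph{The two examples.} The ring $\mathbb Z$ is noetherian and not artinian, so it does not have (P). Let $R=k[x,y]/(x,y)^2$, a local ring of dimension $3$ over $k$ with $\mathfrak m^2=0$ and $\dim_k\mathfrak m=2$. It is noetherian, its only simple module is $k$, and $E(k)=E_2$ has length $1+2=3$ by \eqref{eq:dual}. So both conclusions of Theorem~\ref{thm:main} hold. But $\mathfrak m$ is not principal, since $\mathfrak m/\mathfrak m^2$ has dimension $2$, so $R$ does not satisfy $(\mathrm P_{\aleph_1})$. \qed

\begin{thebibliography}{9}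

\bibitem{source}
\emph{Rings Characterized By Properties Of Direct Sums Of},
\texttt{https://etd.ohiolink.edu/\allowbreak !etd.send\_file?\allowbreak accession=ohiou1181845354\allowbreak\&disposition=attachment}

\end{thebibliography}
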